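\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Reductions of ideals in $A[X]$ generated by $\dim A+1$ elements}


\begin{abstract}
Let $A$ be a Noetherian ring of dimension $n-1$ all of whose residue fields at maximal ideals are infinite. We prove that every ideal of $A$, and every ideal of the polynomial ring $A[X]$, has a reduction generated by $n$ elements. Without the hypothesis on residue fields, some power of the ideal has such a reduction. The number $n$ is optimal, both for $A$ and for $A[X]$, and the hypothesis on residue fields cannot be dropped when $n\ge 2$. For ideals of $A[X]$ the proof constructs a reduction near the zero locus of a suitable $a\in A$, where one dimension is saved by working modulo $a$, and extends it to all of $A[X]$ by means of Suslin's theorem on unimodular rows.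
\end{abstract}

\section{The question and the results}

All rings are commutative with $1$. Let $R$ be a ring and $I\subseteq R$ an ideal. An ideal $J\subseteq I$ is a \emph{reduction} of $I$ (in the sense of Northcott and Rees) if $JI^r=I^{r+1}$ for some $r\ge 0$. If this holds for $r$, it holds for every larger exponent, as one sees by multiplying by powers of $I$. A reduction is an approximation of $I$ that may need far fewer generators. In $k[X,Y]$, for instance, the ideal $I=(X,Y)^m$ needs $m+1$ generators, but $J=(X^m,Y^m)$ is a reduction of it: every monomial of degree $2m$ is divisible by $X^m$ or by $Y^m$, so $JI=I^2$.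

How many generators does a reduction need in general? Since $I^{r+1}=JI^r\subseteq J\subseteq I$, the ideals $I$ and $J$ have the same radical. By Krull's height theorem, a reduction of a prime ideal of height $h$ in a Noetherian ring therefore needs at least $h$ generators. In the other direction, if $R$ is Noetherian of dimension $d$ and its residue fields at maximal ideals are infinite, a general position argument in the Rees algebra $R[It]$ produces a reduction with $d+1$ generators (Section~\ref{sec:graded}). In general $d+1$ cannot be lowered (Proposition~\ref{prop:sharp}). Polynomial rings, however, are better: every ideal of $k[X]$ is principal, and it is proved in \cite{P} that for an infinite field $k$ every ideal of $k[X_1,\dots,X_n]$ has a reduction generated by $n$ elements, rather than $n+1$. If we view $k[X_1,\dots,X_n]$ as $A[X_n]$ with $A=k[X_1,\dots,X_{n-1}]$, this says that the bound $n=\dim A+1$, which is natural for ideals of $A$, holds for ideals of $A[X_n]$ as well: the last variable costs no additional generator. A conjecture posed in \cite{P} asserts that the same is true for every Noetherian ring $A$ of dimension $n-1$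 with infinite residue fields. We prove it.

Write \textbf{(H)} for the following condition on a ring $A$:
\begin{center}
\textbf{(H)}\qquad $A/\mathfrak m$ is infinite for every maximal ideal $\mathfrak m$ of $A$.
\end{center}

\begin{theorem}\label{thm:main}
Let $A$ be a Noetherian ring of dimension $n-1$, $n\ge 1$, satisfying \textup{(H)}. Then every ideal $I$ of $A$ or of $A[X]$ has a reduction generated by $n$ elements.
\end{theorem}

\begin{theorem}\label{thm:powers}
Let $A$ be any nonzero Noetherian ring of dimension $n-1<\infty$, and let $I$ be an ideal of $A$ or of $A[X]$. Then for some $k\ge 1$ the ideal $I^k$ has a reduction generated by $n$ elements.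
\end{theorem}

\begin{theorem}\label{thm:several}
Let $A$ be a Noetherian ring of finite dimension $d\ge 0$ satisfying \textup{(H)}, and let $m\ge 1$. Then every ideal of $A[X_1,\dots,X_m]$ has a reduction generated by $d+m$ elements. For every such $A$, the number $d+m$ cannot be lowered.
\end{theorem}

For an infinite field $A=k$, Theorem~\ref{thm:several} contains the result of \cite{P} just quoted. For $m=1$ it shows that $n$ is optimal in Theorem~\ref{thm:main} for ideals of $A[X]$, whatever $A$ is. Section~\ref{sec:sharp} shows that for each $n$ there are rings $A$ for which $n$ cannot be lowered for ideals of $A$ either, and that (H) cannot be omitted when $n\ge2$.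

\medskip
\textbf{The shape of the proof.} The general position argument applied directly to an ideal $I\subseteq A[X]$ gives $n+1$ generators, because $\dim A[X]=n$. To save one, we replace $I$ by the \emph{finite $A$-module} $M$ spanned by finitely many generators of $I$, and apply the argument to the algebra $A[Mt]$ modulo an element $a\in A$. Passing to the quotient lowers the dimension by one, and Nakayama's lemma turns the resulting equation modulo $a$ into an honest equation. But Nakayama's lemma requires $a$ to lie in the Jacobson radical, so the argument works only after localizing at $S=1+aA$, that is, near the zero locus of $a$. We choose $a$ so that $I$ becomes principal when $a$ is inverted, and then have to extend the generators found near $a=0$ to generators of a reduction of $I$ everywhere. On the overlap, which is the spectrum of $A'[X]$ for a ring $A'$ of dimension at most $n-2$, the obstruction is a unimodular row of length $n$, and the dimension is just small enough for Suslin's theorem to remove it (for $n=2$ the Euclidean algorithm does). Section~\ref{sec:example} carries this out by hand in the smallest interesting case.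

The proofs of Theorems~\ref{thm:main} and~\ref{thm:powers} are the same except for one choice of elements. We therefore run them together, with an exponent $k\ge1$ that is $1$ under (H).

\medskip
\textbf{Notation.} $R_a$ is the localization of $R$ inverting $a$. For an ideal $\mathfrak q$ of $A[X]$ and a localization $A_S$ of $A$ we write $\mathfrak q_S=\mathfrak qA_S[X]$, and similarly $\mathfrak q_a$, $\mathfrak q_s$. If $M$ is an $A$-submodule of an $A$-algebra, $M^j$ is the $A$-span of all products of $j$ elements of $M$, and $M^0=A$. $\operatorname{Jac}(A)$ is the Jacobson radical. For a row $g=(g_1,\dots,g_n)$ over a ring, $(g)$ is the ideal generated by its entries. $\operatorname{Um}_n(R)$ is the set of unimodular rows, i.e.\ rows $u$ of length $n$ over $R$ with $(u)=R$; matrices act on rows from the right. $E_n(R)\subseteq SL_n(R)$ is the group generated by the elementary matrices $E_{ij}(c)$, $i\ne j$; acting on a row, $E_{ij}(c)$ adds $c$ times the $i$-th entry to the $j$-th. Finally $\epsilon_1=(1,0,\dots,0)$.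

\section{The mechanism in the smallest case}\label{sec:example}

Let $k$ be a field, $A=k[t]$ (so $n=2$), and $I=(t,X)^2\subseteq A[X]$. We have just seen a reduction with two generators, namely $(X^2,t^2)$, but we now look for one as in the general proof. The role of $a$ is played by $t$; when $t$ is inverted, $I$ becomes the unit ideal. Put
\[
M=AX^2+A\,tX+A\,t^2,\qquad g_1=X^2-t^3,\qquad g_2=tX+t^2 .
\]
Both $g_i$ lie in $M$, since $t^3=t\cdot t^2$.

\medskip
\emph{Near $t=0$.} The $A$-module $M^2$ is free with basis $X^4,\,tX^3,\,t^2X^2,\,t^3X,\,t^4$. Modulo $tM^2$, the products $g_1X^2$, $g_1\,tX$, $g_1t^2$ are $X^4$, $tX^3$, $t^2X^2$; moreover $g_2\,tX=t^2X^2+t^3X$ and $g_2t^2=t^3X+t^4$. Hence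
\[
M^2=g_1M+g_2M+tM^2 .
\]
Let $S=1+tA$, so that $A_S=k[t]_{(t)}$ is local with maximal ideal generated by $t$. By Nakayama's lemma, $M_S^2=g_1M_S+g_2M_S$, and therefore $I_S^2=(g_1,g_2)I_S$. So $g=(g_1,g_2)$ generates a reduction of $I_S$.

\medskip
\emph{Away from $t=0$ something goes wrong.} Both $g_1$ and $g_2$ vanish at $(t,X)=(1,-1)$, where $I$ does not. So $(g_1,g_2)$ and $I$ have different radicals, and $g$ does not generate a reduction of $I$ over $A$. After inverting $t$ we have $I_t=(1)=(t^2)$, and with $\xi=X/t$
\[
g=t^2u,\qquad u=(\xi^2-t,\ \xi+1),\qquad \xi^2-t=(\xi-1)(\xi+1)+(1-t).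
\]
Thus $u$ is unimodular once $s=1-t\in S$ is inverted too: subtracting $\xi-1$ times the second entry from the first makes the first entry a unit, and further elementary operations lead to $\epsilon_1$.

\medskip
\emph{The repair.} The operation just used has the denominator $t$, so we cannot perform it near $t=0$. But $X-1$ has no denominator and agrees with $\xi-1$ where $s=0$, i.e.\ at $t=1$. Using it instead we find
\[
g_1-(X-1)g_2=(1-t)(X^2+tX+t^2).
\]
Now divide by $s=1-t$, which is allowed over $A_s$. The resulting row $h=(X^2+tX+t^2,\ tX+t^2)$ is defined over $A[X]$. Over $A_s[X]$ it differs from $g$ by an invertible matrix. Over $A_t[X]$ it generates the unit ideal $I_t$: the ideal $J=(h_1,h_2)$ contains $X^2$ and $tX+t^2=t(X+t)$, hence after inverting $t$ also $t^2=(t+X)(t-X)+X^2$. In fact $JI=I^2$ over $A$: from $X^2\in J$ we get $X^4,tX^3,t^2X^2\in JI$, and then $t^2X^2+t^3X$ and $t^3X+t^4$ give the other two generators of $I^2$.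

\medskip
In general one cannot guess the modification. What made it possible here is the decomposition
\[
\xi-1=(X-1)+s\cdot\frac Xt ,
\]
whose first summand has no denominator $t$, while the second is divisible by $s$. For a general elementary matrix over the overlap, whose entries may have both $a$ and $s$ in the denominator, we write $1=a^k\lambda+s^k\mu$ with $k$ large: multiples of $a^k$ clear the denominators $a$, and multiples of $s^k$ clear the denominators $s$. Lemma~\ref{lem:split} turns this into a factorization of the matrix into a factor defined where $a$ is invertible and a factor defined where $s$ is invertible.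

\section{Two facts on reductions}\label{sec:red}

If $J$ is a reduction of $I$ and $R\to R'$ is a ring map, then $JR'$ is a reduction of $IR'$. The first lemma goes back from localizations, the second from the quotient by the nilradical.

\begin{lemma}\label{lem:glue}
Let $A$ be a ring, let $s,a\in A$ generate the unit ideal, and let $J\subseteq I$ be ideals of $A[X]$. If $J_s$ and $J_a$ are reductions of $I_s$ and $I_a$, then $J$ is a reduction of $I$.
\end{lemma}

\begin{proof}
Let $r$ be the larger of the two exponents; it works for both localizations. Every element of $I^{r+1}/JI^r$ is killed by $s^N$ and $a^N$ for some $N$, and these generate the unit ideal. So $I^{r+1}=JI^r$.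
\end{proof}

\begin{lemma}\label{lem:nil}
Let $R$ be a Noetherian ring with nilradical $N$, and let $J\subseteq I$ be ideals of $R$ with images $J'\subseteq I'$ in $R/N$. If $J'$ is a reduction of $I'$, then $J$ is a reduction of $I$.
\end{lemma}

\begin{proof}
Let $J'I'^r=I'^{r+1}$ and $N^m=0$ with $m\ge1$. For $x\in I^{r+1}$ there is $y\in JI^r$ with $x-y\in N$, and $x-y\in I^{r+1}$. So $I^{r+1}=JI^r+N_1$ with $N_1=N\cap I^{r+1}$. Take the $m$-th power. The summand $N_1^m\subseteq N^m$ vanishes. For $1\le i\le m$,
\[
(JI^r)^iN_1^{m-i}\subseteq J\cdot I^{(i-1)+ri+(r+1)(m-i)}=JI^{(r+1)m-1}.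
\]
Hence $I^{(r+1)m}\subseteq JI^{(r+1)m-1}$; the reverse inclusion is clear from $J\subseteq I$.
\end{proof}

Consequently, in proving Theorems~\ref{thm:main} and~\ref{thm:powers} \emph{we may assume that $A$ is reduced}. Indeed, let $N$ be the nilradical of $A$. Then $NA[X]$ is the nilradical of $A[X]$, with quotient $A_{\mathrm{red}}[X]$, and $A_{\mathrm{red}}$ has the same dimension and the same residue fields as $A$. If the image of $I^k$ in $A_{\mathrm{red}}$ or $A_{\mathrm{red}}[X]$ has a reduction generated by $n$ elements, lift them to $I^k$; by Lemma~\ref{lem:nil} the lifts generate a reduction of $I^k$.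

\section{General elements of graded algebras}\label{sec:graded}

The next lemma is the only place where (H) is used. Over a finite field its conclusion fails already for a plane, which is the union of its finitely many lines through the origin.

\begin{lemma}\label{lem:avoid}
If $A$ satisfies \textup{(H)}, no $A$-module $M$ is a finite union of proper submodules.
\end{lemma}

\begin{proof}
Suppose $M=N_1\cup\dots\cup N_k$ with proper submodules $N_i$ and $k$ minimal; then $k\ge 2$. Choose $u\in N_1\setminus\bigcup_{i\ge 2}N_i$ and $v\notin N_1$. For $i\ge 2$ the ideal $(N_i:u)=\{c\in A: cu\in N_i\}$ is proper; let $\mathfrak m_i$ be a maximal ideal containing it. By the Chinese remainder theorem $A$ maps onto the product of the residue fields at the distinct ideals among the $\mathfrak m_i$. These fields are infinite, so there are $c_1,\dots,c_k\in A$ with $c_p-c_q\notin\mathfrak m_i$ for all $p\ne q$ and all $i\ge2$. No $v+c_pu$ lies in $N_1$. So by the pigeonhole principle there are $p\ne q$ and $i\ge2$ such that $v+c_pu$ and $v+c_qu$ lie in $N_i$. Then $(c_p-c_q)u\in N_i$, i.e.\ $c_p-c_q\in(N_i:u)\subseteq\mathfrak m_i$, a contradiction.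
\end{proof}

Let $D=\bigoplus_{j\ge0}D_j$ be a graded ring generated by $D_1$ over $D_0$, and $D_+=\bigoplus_{j\ge1}D_j$. A homogeneous prime of $D$ is \emph{relevant} if it does not contain $D_+$, equivalently, does not contain $D_1$. Every homogeneous prime contained in a relevant one is relevant. Recall that the minimal primes over a homogeneous ideal are homogeneous. The length of a chain $P_0\subsetneq\dots\subsetneq P_l$ is $l$.

\begin{lemma}\label{lem:graded}
Let $A$ be Noetherian and $D=D_0[D_1]$ a graded ring as above, with $D_0$ a quotient of $A$ and $D_1$ a finite $A$-module. Let $n\ge1$, and suppose that all chains of relevant homogeneous primes of $D$ have length at most $n-1$. Then there are $k\ge 1$, elements $g_1,\dots,g_n\in D_k$ and $j_0\ge k$ with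
\[
D_j=\sum_{i=1}^n g_iD_{j-k}\qquad\text{for all } j\ge j_0 .
\]
If $A$ satisfies \textup{(H)}, one can take $k=1$.
\end{lemma}

\begin{proof}
The idea is that each general element cuts the dimension of the set of relevant primes by one, so that nothing is left after $n$ steps.

The ring $D$ is Noetherian. Choose inductively homogeneous elements $g_1,\dots,g_n$ of positive degree such that $g_{i+1}$ lies outside all relevant minimal primes of $(g_1,\dots,g_i)D$ (if there are none, take $g_{i+1}=0$, counted in degree $1$). There are finitely many such primes, and none contains $D_+$. So $g_{i+1}$ exists by homogeneous prime avoidance \cite[Lemma~1.5.10]{BH}: finitely many primes not containing $D_+$ can be avoided by a homogeneous element of $D_+$. Under (H) we can even choose $g_{i+1}\in D_1$, because each of these primes meets $D_1$ in a proper submodule and Lemma~\ref{lem:avoid} applies.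

\emph{Claim: a relevant homogeneous prime $P\supseteq(g_1,\dots,g_i)$ is the top of a chain of relevant homogeneous primes of length at least $i$.} For $i=0$ there is nothing to show. Let $P\supseteq(g_1,\dots,g_{i+1})$ and let $Q\subseteq P$ be a minimal prime of $(g_1,\dots,g_i)D$. It is homogeneous and relevant, so $g_{i+1}\notin Q$ and $Q\subsetneq P$. By induction $Q$ is the top of a chain of length at least $i$; append $P$ to it.

By hypothesis no relevant homogeneous prime contains $(g_1,\dots,g_n)$. So all minimal primes of $(g_1,\dots,g_n)D$ contain $D_+$, that is, $D_+\subseteq\operatorname{rad}\bigl((g_1,\dots,g_n)D\bigr)$. This persists when the $g_i$ are replaced by powers, so we may assume that all $g_i$ have the same degree $k$; under (H) they have degree $1$ already. Since $D_+$ is finitely generated, $D_+^{j_0}\subseteq(g_1,\dots,g_n)D$ for some $j_0$, which we may take $\ge k$. For $j\ge j_0$ we have $D_j\subseteq D_+^{j}\subseteq D_+^{j_0}$, as $D$ is generated in degree $1$; now take the component of degree $j$.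
\end{proof}

We apply this to the following algebras. Let $R=A$ or $R=A[X]$, let $M\subseteq R$ be a finitely generated $A$-submodule, and
\[
C=A[Mt]\subseteq R[t],\qquad C_j=M^jt^j .
\]
For $R=A$ and $M=I$ an ideal, $C$ is the Rees algebra of $I$.

\begin{lemma}\label{lem:dim}
Let $A$ be reduced and Noetherian with $\dim A\le d$, and put $\varepsilon=0$ if $R=A$, $\varepsilon=1$ if $R=A[X]$. Then:
\begin{enumerate}
\item[\textup{(i)}] every minimal prime of $C$ contracts to a minimal prime of $A$;
\item[\textup{(ii)}] every chain of relevant homogeneous primes of $C$ has length at most $d+\varepsilon$.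
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathfrak p_1,\dots,\mathfrak p_h$ be the minimal primes of $A$. The ideal $\mathfrak p_iR[t]$ is prime, and so is $\mathfrak q_i=\mathfrak p_iR[t]\cap C$; clearly $\mathfrak q_i\cap A=\mathfrak p_i$. As $A$ is reduced, $\bigcap_i\mathfrak q_i=0$. So every minimal prime of $C$ contains some $\mathfrak q_i$ and is therefore equal to it. This proves (i).

For (ii) recall the dimension inequality \cite[Thm.~15.5]{Mat}. It implies that if $A_0\subseteq B_0$ are domains with $A_0$ Noetherian, then $\dim B_0\le\dim A_0+\operatorname{trdeg}_{A_0}B_0$. The domain $C/\mathfrak q_i$ contains $A/\mathfrak p_i$ and is contained in $R[t]/\mathfrak p_iR[t]$, a polynomial ring over $A/\mathfrak p_i$ in $\varepsilon+1$ variables. Hence $\dim C\le d+\varepsilon+1$. If $P_0\subsetneq\dots\subsetneq P_l$ is a chain of relevant homogeneous primes, then $P_l+C_+$ is a prime, with quotient the domain $A/(P_l\cap A)$, and $P_l\subsetneq P_l+C_+$. So $l+1\le\dim C\le d+\varepsilon+1$.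
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:powers} for ideals of $A$]
We may assume that $A$ is reduced. Let $I\subseteq A$ and $C=A[It]$. By Lemma~\ref{lem:dim} with $d=n-1$ and $\varepsilon=0$, Lemma~\ref{lem:graded} applies to $D=C$. It gives $k\ge1$ (with $k=1$ under (H)) and elements $g_1,\dots,g_n\in I^k$ with $I^j=(g_1,\dots,g_n)I^{j-k}$ for $j\gg0$. For $j=k(r+1)$ with $r\gg0$ this says that $(g_1,\dots,g_n)$ is a reduction of $I^k$.
\end{proof}

\section{Ideals of $A[X]$ near the zero locus of $a$}\label{sec:local}

For ideals of $A[X]$ we have $\varepsilon=1$ in Lemma~\ref{lem:dim}, one more than we can afford. We recover it by working modulo an element $a$. To undo this by Nakayama's lemma with $a\in\operatorname{Jac}(A)$ we need modules that are finite over $A$. This is why $C=A[Mt]$ is used with a finite $A$-module $M$, and not the Rees algebra of $I$ over $A[X]$.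

\begin{lemma}\label{lem:local}
Let $n\ge1$, let $A$ be reduced and Noetherian with $\dim A\le n-1$, and let $a\in\operatorname{Jac}(A)$ lie in no minimal prime of $A$. Let $I$ be an ideal of $A[X]$. Then for some $k\ge1$ the ideal $I^k$ has a reduction generated by $n$ elements. If $A$ satisfies \textup{(H)}, one can take $k=1$.
\end{lemma}

\begin{proof}
Let $M$ be the $A$-span of a finite generating set of $I$, let $C=A[Mt]\subseteq A[X,t]$ and $D=C/aC$. A chain of relevant homogeneous primes of $D$ corresponds to a chain $P_0\subsetneq\dots\subsetneq P_l$ of relevant homogeneous primes of $C$ with $a\in P_0$. Let $\mathfrak q\subseteq P_0$ be a minimal prime of $C$. It is homogeneous and relevant. By Lemma~\ref{lem:dim}(i) and the hypothesis on $a$ it does not contain $a$. So $\mathfrak q\subsetneq P_0\subsetneq\dots\subsetneq P_l$ is a chain of relevant primes of length $l+1$, and Lemma~\ref{lem:dim}(ii) with $d=n-1$, $\varepsilon=1$ gives $l+1\le n$. Thus Lemma~\ref{lem:graded} applies to $D$. Lifting the elements it provides to $C$, we get $g_1,\dots,g_n\in M^k$ (with $k=1$ under (H)) and, for $r\gg0$,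
\[
M^{k(r+1)}=\sum_i g_iM^{kr}+aM^{k(r+1)} .
\]
As $M^{k(r+1)}$ is a finite $A$-module and $a\in\operatorname{Jac}(A)$, Nakayama's lemma gives $M^{k(r+1)}=\sum_ig_iM^{kr}$. Multiply by $A[X]$: since $MA[X]=I$, we get $I^{k(r+1)}=(g_1,\dots,g_n)I^{kr}$.
\end{proof}

\section{Splitting elementary matrices}\label{sec:split}

To patch, we shall have to absorb an invertible matrix over the overlap, where both $a$ and $s$ are invertible. For a product of elementary matrices this is possible, because it is joined to the identity by a polynomial path: we go along the path from $0$ to $1$ with an intermediate stop at a point $x$ that is close to $0$ with respect to $s$ and close to $1$ with respect to $a$.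

\begin{lemma}\label{lem:split}
Let $R$ be a ring, $a,s\in R$ with $aR+sR=R$, and $\alpha\in E_n(R_{as})$. Then $\alpha^{-1}=\beta_a\beta_s$ in $GL_n(R_{as})$, where $\beta_a$ and $\beta_s$ are images of elements of $GL_n(R_a)$ and $GL_n(R_s)$, respectively.
\end{lemma}

\begin{proof}
Write $\alpha=\prod_\nu E_{i_\nu j_\nu}(c_\nu)$ and put $\alpha(T)=\prod_\nu E_{i_\nu j_\nu}(Tc_\nu)\in SL_n(R_{as}[T])$, so that $\alpha(0)=1$ and $\alpha(1)=\alpha$. For every $x\in R$,
\begin{equation}\label{eq:split}
\alpha^{-1}=\alpha(x)^{-1}\cdot\bigl[\alpha(x)\,\alpha(1)^{-1}\bigr].
\end{equation}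
We show that the first factor comes from $R_a$ if $x$ is divisible by a high power of $s$, and that the second comes from $R_s$ if $1-x$ is divisible by a high power of $a$.

\emph{First factor.} For all large $k$ the elements $s^kc_\nu$ are images of elements of $R_a$. Then for every $\mu\in R$ the matrix $\alpha(s^k\mu)=\prod_\nu E_{i_\nu j_\nu}(\mu s^kc_\nu)$ is the image of an element of $E_n(R_a)$.

\emph{Second factor.} Let $\sigma(Z)=\alpha(1-Z)\,\alpha(1)^{-1}\in SL_n(R_{as}[Z])$. As $\sigma(0)=1$, we have $\sigma(Z)=1+Z\tau(Z)$ for a matrix $\tau$ over $R_{as}[Z]$. Only finitely many coefficients occur in $\tau$. So for some $k_1$ the matrix $a^{k_1}\tau(a^{k_1}Z)$ is the image of a matrix $\theta(Z)$ over $R_s[Z]$, and $1+Z\theta(Z)$ maps to $\sigma(a^{k_1}Z)$. It need not be invertible, because $R_s\to R_{as}$ need not be injective. But $\det(1+Z\theta)=1+Z\delta$ with $\delta\in R_s[Z]$. Since $\det\sigma=1$, the image of $Z\delta$, hence that of $\delta$, in $R_{as}[Z]$ is $0$, so $a^l\delta=0$ for some $l$. Substituting $a^lZ$ for $Z$ we obtain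
\[
\det\bigl(1+a^lZ\,\theta(a^lZ)\bigr)=1+a^lZ\,\delta(a^lZ)=1,
\]
because $a^l$ kills every coefficient of $\delta$. So $\sigma(a^{k_1+l}Z)$ is the image of an element of $SL_n(R_s[Z])$. Substituting $a^{k-k_1-l}Z$ for $Z$, we see that the same holds for $\sigma(a^kZ)$ with any $k\ge k_1+l$.

\emph{Conclusion.} Fix a $k$ large enough for both parts. As $a^kR+s^kR=R$, there are $\lambda,\mu\in R$ with $a^k\lambda+s^k\mu=1$. Put $x=s^k\mu$ in \eqref{eq:split}. The first factor comes from $GL_n(R_a)$. As $1-x=a^k\lambda$, the second is $\sigma(a^k\lambda)$ and comes from $GL_n(R_s)$.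
\end{proof}

\section{Patching}\label{sec:patch}

Let $A$ be reduced and Noetherian. We want an $a\in A$ after whose inversion a given ideal $\mathfrak q\subseteq A[X]$ becomes principal. The generator $f$ need not be a nonzerodivisor, since $\mathfrak q$ may be zero on some components of $\operatorname{Spec}A$. The idempotent in the following definition keeps track of this.

\begin{definition}
Let $\mathfrak q$ be an ideal of $A[X]$. A nonzerodivisor $a\in A$ is \emph{adapted to} $\mathfrak q$ if there are $f\in\mathfrak q$ and an idempotent $e\in A_a$ with
\[
\mathfrak q_a=fA_a[X],\qquad \operatorname{Ann}_{A_a[X]}(f)=(1-e)A_a[X].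
\]
\end{definition}

\begin{lemma}\label{lem:adapted}
Let $A$ be reduced and Noetherian. Every ideal $\mathfrak q$ of $A[X]$ has an adapted element. An element adapted to $\mathfrak q$ is adapted to $\mathfrak q^k$ for every $k\ge1$.
\end{lemma}

\begin{proof}
The total quotient ring $K$ of $A$ is a finite product of fields $K_i$, so $\mathfrak qK[X]$ is principal. Multiplying a generator by a nonzerodivisor of $A$, which is a unit of $K$, we get $\mathfrak qK[X]=fK[X]$ with $f=(f_i)_i\in\mathfrak q$. Let $e\in K$ be the idempotent with $e_i=1$ if $f_i\ne0$ and $e_i=0$ otherwise. Each member of a finite generating set of $\mathfrak q$ is $f$ times an element of $K[X]$. Let $a\in A$ be a common denominator, a nonzerodivisor, of these finitely many elements and of $e$. Then $e\in A_a\subseteq K$ and $a\mathfrak q\subseteq fA[X]$, whence $\mathfrak q_a=fA_a[X]$. For $y\in A_a[X]\subseteq\prod K_i[X]$ we have $fy=0$ iff $y_i=0$ whenever $f_i\neq0$, i.e.\ iff $ey=0$, i.e.\ iff $y\in(1-e)A_a[X]$.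

If $a$ is adapted to $\mathfrak q$ by means of $f,e$, then it is adapted to $\mathfrak q^k$ by means of $f^k,e$: clearly $(\mathfrak q^k)_a=f^kA_a[X]$, and $\operatorname{Ann}(f^k)=\operatorname{Ann}(f)$, because $yf^k=0$ implies $(yf)^k=0$ and $A_a[X]$ is reduced.
\end{proof}

The one deep external result needed for the theorems is the following theorem of Suslin.

\begin{theorem}[Suslin {\cite[Thm.~2.6]{Sus}}]\label{thm:suslin}
Let $R$ be a Noetherian ring of finite dimension $\delta$, and let $n\ge\max(3,\delta+2)$. Then $E_n(R[X])$ acts transitively on $\operatorname{Um}_n(R[X])$.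
\end{theorem}

\begin{proposition}\label{prop:patch}
Let $A$ be reduced and Noetherian of dimension $n-1\ge 1$, $\mathfrak q$ an ideal of $A[X]$, $a$ a nonunit adapted to $\mathfrak q$, and $S=1+aA$. If $\mathfrak q_S$ has a reduction generated by $n$ elements, then so has $\mathfrak q$.
\end{proposition}

Condition (H) is not assumed here. The idea is to compare, over the overlap, the given row $g$ of generators of the reduction with the row $f\epsilon_1$, which generates $\mathfrak q_a$. They turn out to differ by a product of elementary matrices. Splitting it by Lemma~\ref{lem:split}, we can change $g$ over $A_s[X]$ and $f\epsilon_1$ over $A_a[X]$ by invertible matrices so that they agree.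

\begin{proof}
Let $f,e$ be as in the definition, and let $g=(g_1,\dots,g_n)$ be a row of elements of $\mathfrak q_S$ with $(g)\mathfrak q_S^r=\mathfrak q_S^{r+1}$. Let $A'=A_{aS}$ be the ring obtained from $A$ by inverting $a$ and $S$; this is the overlap.

\medskip
\emph{Step 1: $A'\ne0$ and $\dim A'\le n-2$.} A prime $\mathfrak p$ of $A$ is disjoint from $S=1+aA$ iff $\mathfrak p+aA\ne A$. So the primes of $A'$ correspond to the primes $\mathfrak p$ of $A$ with $a\notin\mathfrak p$ and $\mathfrak p+aA\ne A$. Such a $\mathfrak p$ is strictly contained in a maximal ideal containing $\mathfrak p+aA$. So chains of such primes have length at most $n-2$. Such primes exist: the nonunit $a$ lies in a maximal ideal $\mathfrak m$, and a minimal prime contained in $\mathfrak m$ does not contain the nonzerodivisor $a$.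

\medskip
\emph{Step 2: over $A'[X]$ we have $g=fu$ with $u$ unimodular.} Over $A'[X]$ the ideal $\mathfrak q$ becomes $(f)$, so $g_i=fu_i$ with $u_i\in A'[X]$. By flatness, the annihilator of $f$ in $A'[X]$ is $(1-e)A'[X]$; in particular $ef=f$. Since $f^{r+1}\in\mathfrak q^{r+1}A'[X]=(g)f^r$, there are $w_i\in A'[X]$ with
\[
f^{r+1}\Bigl(1-\sum u_iw_i\Bigr)=0 .
\]
As $A'[X]$ is reduced, $f(1-\sum u_iw_i)=0$, hence $e\sum u_iw_i=e$. Now replace the rows $u$ and $w$ by $eu+(1-e)\epsilon_1$ and $ew+(1-e)\epsilon_1$. Because $ef=f$, still $g=fu$, and now $\sum u_iw_i=e+(1-e)=1$.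

\medskip
\emph{Step 3: there is $\alpha\in E_n(A'[X])$ with $u\alpha=\epsilon_1$.} If $n\ge3$, this is Theorem~\ref{thm:suslin} with $R=A'$, since $\delta+2\le n$ by Step 1. Let $n=2$. Then $A'$ is reduced and Noetherian of dimension $0$, hence a finite product of fields. Since $E_{ij}(c)$ with $c$ supported in one factor changes only that factor, we may treat the factors separately. Over $k[X]$ with $k$ a field, the Euclidean algorithm brings $u$ by elementary operations to $(c,0)$ or $(0,c)$ with $c\in k^*$; from $(0,c)$ we pass to $(c,c)$ and $(c,0)$. Then elementary operations give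
\[
(c,0)\to(c,1)\to(1,1)\to(1,0).
\]

\medskip
\emph{Step 4: patching.} The data found so far consist of finitely many elements and equations, the set $S$ is multiplicatively closed, and $\mathfrak q_S^{r+1}$ is finitely generated. So there is one $s\in S$ such that the following hold: the $g_i$ lift to elements of $\mathfrak q_s$, again denoted $g_i$, with $(g)\mathfrak q_s^r=\mathfrak q_s^{r+1}$ in $A_s[X]$; and $u$ and $\alpha$ lift to a row over $A_{as}[X]$ and an element of $E_n(A_{as}[X])$, denoted in the same way, with $g=fu$ and $u\alpha=\epsilon_1$ over $A_{as}[X]$. As $s\in1+aA$, the elements $a$ and $s$ generate the unit ideal. By Lemma~\ref{lem:split} with $R=A[X]$, $\alpha^{-1}=\beta_a\beta_s$ with $\beta_a\in GL_n(A_a[X])$ and $\beta_s\in GL_n(A_s[X])$. Over $A_{as}[X]$ we get $g=fu=f\epsilon_1\alpha^{-1}=f\epsilon_1\beta_a\beta_s$, that is,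
\[
g\,\beta_s^{-1}=f\epsilon_1\beta_a .
\]
The left-hand row has entries in $\mathfrak q_s$, the right-hand row has entries in $\mathfrak q_a$, and they agree in $(\mathfrak q_{as})^n$. Since $a$ and $s$ generate the unit ideal of $A$, there is a row $h\in\mathfrak q^n$ restricting to both. Let $J=(h_1,\dots,h_n)\subseteq\mathfrak q$. Then $J_s=(g)A_s[X]$ is a reduction of $\mathfrak q_s$, because $\beta_s$ is invertible. And $J_a=fA_a[X]=\mathfrak q_a$, because the first row $\epsilon_1\beta_a$ of an invertible matrix is unimodular. By Lemma~\ref{lem:glue}, $J$ is a reduction of $\mathfrak q$.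
\end{proof}

\section{Proofs of the theorems for polynomial rings}\label{sec:proofs}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:powers} for ideals of $A[X]$]
By Section~\ref{sec:red} we may assume that $A$ is reduced. If $n=1$, then $A$ is a finite product of fields, and every ideal of $A[X]$ is principal. Let $n\ge2$, let $I\subseteq A[X]$ be an ideal, and let $a$ be adapted to $I$ (Lemma~\ref{lem:adapted}). If $a$ is a unit, $I$ is principal and there is nothing to show. Otherwise put $S=1+aA$ and consider $A_S$.

A prime $\mathfrak p$ of $A$ survives in $A_S$ iff $\mathfrak p+aA\ne A$, that is, iff $\mathfrak p$ lies in a maximal ideal containing $a$. So $A_S\ne0$, and its maximal ideals are the $\mathfrak mA_S$ with $a\in\mathfrak m$, $\mathfrak m$ maximal in $A$. The elements of $S$ are $1$ modulo such an $\mathfrak m$, so the residue field of $\mathfrak mA_S$ is $A/\mathfrak m$. Hence $a\in\operatorname{Jac}(A_S)$, the ring $A_S$ is reduced of dimension at most $n-1$, and it satisfies (H) if $A$ does. The minimal primes of $A_S$ come from minimal primes of $A$, none of which contains the nonzerodivisor $a$. So Lemma~\ref{lem:local}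 applies to $A_S$ and the ideal $I_S$. It gives $k\ge1$, with $k=1$ under (H), such that $(I^k)_S$ has a reduction generated by $n$ elements. Since $a$ is adapted to $\mathfrak q=I^k$ (Lemma~\ref{lem:adapted}), Proposition~\ref{prop:patch} shows that $I^k$ has one as well.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:several}]
Put $B=A[X_1,\dots,X_{m-1}]$, a Noetherian ring of dimension $d+m-1$. It satisfies (H): if $B/\mathfrak M$ were finite for a maximal ideal $\mathfrak M$, then $A/(\mathfrak M\cap A)$ would be a finite domain, hence a finite field, contradicting (H) for $A$. Theorem~\ref{thm:main} applied to ideals of $B[X_m]$ gives the first statement.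

For the second, let $\mathfrak m$ be a maximal ideal of $A$ of height $d$. The maximal ideal $Q=(\mathfrak m,X_1,\dots,X_m)$ has height at least $d+m$: take a chain of $d+1$ primes ending in $\mathfrak m$, extend its members to the polynomial ring, and then add the variables one by one. A reduction of $Q$ has radical $Q$, so by Krull's height theorem it needs at least $d+m$ generators.
\end{proof}

\section{Sharpness and the residue field hypothesis}\label{sec:sharp}

By Theorem~\ref{thm:several}, $n$ is optimal for ideals of $A[X]$, for every $A$ as in Theorem~\ref{thm:main}. For ideals of $A$ itself the height theorem gives only $n-1$ as a lower bound. We now show that $n$ may be needed, even by ideals of $A$ and their extensions to $A[X]$. The idea is to take an invertible ideal, whose only reduction is itself.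

\begin{proposition}\label{prop:sharp}
For each $n\ge1$ there are a Noetherian ring $A$ with \textup{(H)} and $\dim A=n-1$, and an ideal $I\subseteq A$, such that neither $I$ nor $IA[X]$ has a reduction generated by $n-1$ elements.
\end{proposition}

\begin{proof}
Let $B=\mathbb R[x_1,\dots,x_n]/(\sum x_i^2-1)$. The relation is even, so $B$ is $\mathbb Z/2$-graded by parity of degree. Let $A$ be the even part and $M=\sum Ax_i$ the odd part. $A$ is generated over $\mathbb R$ by the products $x_ix_j$, so it is Noetherian. Since $x_i^2\in A$, $B$ is integral over $A$, and $\dim A=\dim B=n-1$. All residue fields of $A$ contain $\mathbb R$, so (H) holds. As a module over $\mathbb R[x_2,\dots,x_n]$, $B$ is free with basis $1,x_1$, and $x_1^2=1-\sum_{i\ge2}x_i^2$ is a nonzero element of this domain. So $x_1$ is a nonzerodivisor in $B$.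

Put $I=x_1M\subseteq A$. As $1=\sum x_i^2\in M^2\subseteq A$, we have $M^2=A$ and $I^2=x_1^2A$. If $JI^r=I^{r+1}$, then multiplying by $I^r$ gives $x_1^{2r}J=x_1^{2r}I$, so $J=I$. Thus $I$ is the only reduction of $I$, and by the same computation $IA[X]$ is the only reduction of $IA[X]$. If $IA[X]$ were generated by $n-1$ elements, so would be $I$, by setting $X=0$. It remains to see that $I$ is not generated by $n-1$ elements.

Suppose $I$ is generated by $x_1h_1,\dots,x_1h_{n-1}$ with $h_i\in M$. Then $M=\sum Ah_i$, because $x_1$ is a nonzerodivisor. A common zero of the $h_i$ on the sphere $S^{n-1}$ would be a zero of all $x_j\in M$, which is impossible. But the $h_i$ are odd, so they define an odd continuous map $S^{n-1}\to\mathbb R^{n-1}$, which has a zero by the Borsuk--Ulam theorem (trivially if $n=1$). This is a contradiction.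
\end{proof}

For $n=1$ condition (H) is not needed in Theorem~\ref{thm:main}: after passing to $A_{\mathrm{red}}$ every ideal is principal. For $n\ge2$ it is needed. The reason is that over a finite field $F$ the union of all $F$-rational lines through the origin of affine $(n+1)$-space is a one-dimensional scheme, and any $n$ linear forms over $F$ vanish on one of these lines.

\begin{proposition}\label{prop:finite}
For every $n\ge2$ and every finite field $F$ there is a Noetherian $F$-algebra $A$ of dimension $n-1$ with an ideal $I$ such that neither $I$ nor $IA[X]$ has a reduction generated by $n$ elements.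
\end{proposition}

\begin{proof}
For $0\ne v=(v_0,\dots,v_n)\in F^{n+1}$ let $\mathfrak p_v$ be the kernel of the surjection $F[Y_0,\dots,Y_n]\to F[T]$, $Y_i\mapsto v_iT$. Let $D=F[Y_0,\dots,Y_n]/\bigcap_v\mathfrak p_v$. The intersection is finite, so $D$ is a graded ring of dimension $1$. Let $\mathfrak n=(y_0,\dots,y_n)\subseteq D$ be the ideal generated by the images of the variables.

Suppose $J=(h_1,\dots,h_n)\subseteq\mathfrak n$ satisfies $J\mathfrak n^r=\mathfrak n^{r+1}$. The degree-one components of the $h_i$ are images of $n$ linear forms in $n+1$ variables over $F$. These have a common zero $0\ne v\in F^{n+1}$. Let $\psi:D\to F[T]$, $y_i\mapsto v_iT$, which is well defined because $\bigcap_w\mathfrak p_w\subseteq\mathfrak p_v$. Then $\psi(\mathfrak n)$ generates $(T)$, and $\psi(h_i)\in(T^2)$ because the $h_i$ have no component of degree $0$ and their degree-one components map to $0$. Applying $\psi$ to $\mathfrak n^{r+1}=J\mathfrak n^r$ gives $(T^{r+1})\subseteq(T^{r+2})$, a contradiction. So $\mathfrak n$ has no reduction generated by $n$ elements.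

Now let $A=D\times F[t_1,\dots,t_{n-1}]$, which has dimension $n-1$, and $I=\mathfrak n\times(1)$. A reduction of $IA[X]$ generated by $n$ elements would map under $X\mapsto0$ to such a reduction of $I$, and one of $I$ would project to one of $\mathfrak n$. Neither exists.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BH} Bruns and Herzog, \emph{Cohen--Macaulay Rings}, Lemma~1.5.10.

\bibitem{Mat} Matsumura, \emph{Commutative Ring Theory}, Thm.~15.5.

\bibitem{P} \emph{A property of ideals in polynomial rings}, \url{https://www.ams.org/journals/proc/1986-098-03/S0002-9939-1986-0857929-2/S0002-9939-1986-0857929-2.pdf}.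

\bibitem{Sus} A.~A. Suslin, \emph{On the structure of the special linear group over polynomial rings}, Math. USSR Izv. \textbf{11} (1977), 221--238.
\end{thebibliography}

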